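# Juntas of size $(\operatorname{Inf}(f)/\epsilon)^{O(d)}$ for degree-$d$ polynomial threshold functions

## 1. Threshold functions, closeness, juntas and influence

Throughout, $n\ge 1$, the cube $\{-1,1\}^n$ carries the uniform distribution, $[n]=\{1,\dots,n\}$, and a Boolean function is a map $f:\{-1,1\}^n\to\{-1,1\}$. We write $x^{\oplus i}$ for $x$ with its $i$-th coordinate flipped, $\chi_S(x)=\prod_{i\in S}x_i$, and $\hat g(S)=\mathbb E[g\chi_S]$ for the Fourier coefficients of a real function $g$ on the cube.

**Definition D1 (polynomial threshold function).** A PTF of degree $d\ge1$ is a Boolean function $f(x)=\operatorname{sign}(p(x))$ with $p:\mathbb R^n\to\mathbb R$ a real polynomial of degree at most $d$. For $d=1$ these are the linear threshold functions $\operatorname{sign}(w\cdot x-\theta)$.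

The cube is finite, so we may add to $p$ a constant that is smaller in absolute value than every nonzero $|p(x)|$, with the sign that is assigned to $0$. This changes no value of $f$, and afterwards $p\ne0$ on the cube. We always assume this has been done. Fixing some variables of a degree-$d$ PTF gives a degree-$d$ PTF in the others.

*Examples.* $\mathrm{Maj}_3(x)=\operatorname{sign}(x_1+x_2+x_3)$ has degree $1$. The function $\mathrm{AND}_s$ on $s$ bits, equal to $1$ when all bits are $1$ and to $-1$ otherwise, is $\operatorname{sign}(x_1+\dots+x_s-s+1)$. The parity $x_1\cdots x_d$ is a PTF of degree $d$. Every Boolean function on $n$ variables is a PTF of degree $n$, because it equals its own multilinear expansion.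

**Definition D2 (closeness).** $f$ is $\epsilon$-close to $g$, or $\epsilon$-approximated by $g$, if $\Pr_x[f(x)\ne g(x)]\le\epsilon$.

*Example.* $\mathrm{AND}_s$ is $2^{-s}$-close to the constant $-1$.

**Definition D3 (junta).** A $k$-junta is a Boolean function that depends on at most $k$ of its variables.

*Example.* $\mathrm{Maj}_3(x)\ne x_1$ exactly when $x_2=x_3\neq x_1$, so $\mathrm{Maj}_3$ is $\frac14$-close to the $1$-junta $x_1$.

**Definition D4 (influence).** Put $s_i(x)=\mathbf 1[f(x)\ne f(x^{\oplus i})]$, $\operatorname{Inf}_i=\mathbb E\,s_i$ and $\operatorname{Inf}(f)=\sum_i\operatorname{Inf}_i$. We abbreviate $I=\operatorname{Inf}(f)$.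

We shall often split off one variable:
$$f(x)=a_i(x)+x_i\,b_i(x),\qquad a_i,b_i\text{ independent of }x_i. \tag{1}$$
Here $b_i=\frac12\bigl(f(x^{i\to1})-f(x^{i\to-1})\bigr)\in\{-1,0,1\}$, so $|b_i|=s_i$. Also $b_i=\sum_{S\ni i}\hat f(S)\chi_{S\setminus\{i\}}$, hence $\operatorname{Inf}_i=\mathbb E\,b_i^2=\sum_{S\ni i}\hat f(S)^2$ and $I=\sum_S|S|\hat f(S)^2$. In particular $I\ge\sum_{S\neq\emptyset}\hat f(S)^2=\operatorname{Var}f$.

*Examples.* For $\mathrm{Maj}_3=\frac12(x_1+x_2+x_3)-\frac12x_1x_2x_3$ we have $s_1=\mathbf 1[x_2\ne x_3]$ and $\operatorname{Inf}_1=\frac12$, so $I=\frac32$; the Fourier formula gives $3\cdot\frac14+3\cdot\frac14$, the same. For $\mathrm{AND}_s$, flipping $x_i$ changes the value only when all other bits are $1$, so $\operatorname{Inf}_i=2\cdot2^{-s}$ and $I=2s\,2^{-s}$.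

**Definition D5 (best approximation from a set of variables).** For $J\subseteq[n]$ let $f^J(x_J)=\mathbb E[f\mid x_J]$, and let $\Delta_J$ be the distance from $f$ to the nearest function of $x_J$.

If $q_J=\Pr[f=1\mid x_J]$, the best guess errs with conditional probability $\min(q_J,1-q_J)$, and $|f^J|=|2q_J-1|=1-2\min(q_J,1-q_J)$. Therefore
$$\mathbb E|f^J(x_J)|=1-2\Delta_J,\qquad \Delta_J=\mathbb E\min(q_J,1-q_J). \tag{2}$$

*Example.* For $\mathrm{Maj}_3$ and $J=\{1\}$ we get $f^J=x_1/2$, so $\Delta_J=\frac14$, attained by the junta $x_1$ above.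

## 2. The junta conjecture and the theorem that settles it

How few variables are enough to know a PTF up to error $\epsilon$, if we are told its degree and its total influence? For general Boolean functions and for $d=1$ the following is known.

- (Friedgut) Every Boolean function $f$ is $\epsilon$-close to a $2^{O(\operatorname{Inf}(f)/\epsilon)}$-junta.
- (Diakonikolas–Servedio) Every linear threshold function $f$ is $\epsilon$-close to a linear threshold function depending on only $\operatorname{Inf}(f)^2\cdot\operatorname{poly}(1/\epsilon)$ variables. Moreover $\Omega(\operatorname{Inf}(f)^2+1/\epsilon^2)$ variables are in general necessary.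

The problem comes from "Improved Approximation of Linear Threshold Functions" (http://www.cs.columbia.edu/~rocco/Public/diakonikolas-servedio-ccc09-cameraready.pdf).

**Conjecture 1.** Every degree-$d$ PTF $f$ is $\epsilon$-approximated by a $(\operatorname{Inf}(f)/\epsilon)^{O(d)}$-junta. Precisely: there is a universal constant $C$ such that for all $d,n\ge1$, all $\epsilon\in(0,\frac12)$ and every degree-$d$ PTF $f$ on $\{-1,1\}^n$, $f$ is $\epsilon$-close to a $k$-junta with $k\le\max\{1,\operatorname{Inf}(f)/\epsilon\}^{Cd}$.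

The task is to prove or disprove it. It is true, and we prove it with $C=63$. Write
$$r=I/\epsilon,\qquad L=\log_2(4/\epsilon)\ge3 .$$

**Theorem 1.** Let $f$ be a degree-$d$ PTF, $0<\epsilon<\frac12$, $r\ge2$ and $\theta=1+\frac1d\ln\frac{12Lr}\epsilon$. Then $f$ is $\epsilon$-close to a function of the variables in $J=\{i:\operatorname{Inf}_i\ge\tau\}$, for an explicit $\tau$, and
$$|J|\le12\,r^2L\,(17\theta)^{4d}\le(12Lr)^6\cdot17^{4d}\Bigl(1+\frac{\ln(1/\epsilon)}d\Bigr)^{4d}. \tag{3}$$
Since $(1+\frac{\ln(1/\epsilon)}d)^{4d}\le\epsilon^{-4}$, in particular $|J|\le17^{4d}\epsilon^{-4}(12Lr)^6$.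

**Corollary 2 (Conjecture 1).** Every degree-$d$ PTF is $\epsilon$-close to a $k$-junta with $k\le\max\{1,I/\epsilon\}^{63d}$.

**Corollary 3.** It is also $\epsilon$-close to a degree-$d$ PTF, namely a restriction of $f$, that depends on at most $\max\{1,I/\epsilon\}^{126d}$ variables.

More strongly than Corollary 2, the number of variables can be taken to be $(I/\epsilon)^{O(1)}\bigl(2+\frac{\log(1/\epsilon)}d\bigr)^{O(d)}$, which is at most $2^{O(d)}\operatorname{poly}(\log\frac1\epsilon,I/\epsilon,1/\epsilon)$; see Section 10. Section 12 shows that the exponent $O(d)$ cannot be improved to $o(d)$.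

## 3. Near-constant functions, conjunctions, and the address function

**Near-constant functions.** Let $q=\min(\Pr[f=1],\Pr[f=-1])\le\frac12$. Then $I\ge\operatorname{Var}f=4q(1-q)\ge2q$. If $r\le2$, then $q\le I/2\le\epsilon$, so a constant (a $0$-junta) is $\epsilon$-close to $f$. Only $r>2$ needs work.

**Conjunctions.** Take $f=\mathrm{AND}_s$ and $\epsilon=2^{-s}/4$. Then $r=2s2^{-s}/\epsilon=8s$. If $g$ ignores $x_1$, consider the two points whose other coordinates are all $1$: $f$ takes different values there and $g$ the same value, so $g$ errs at one of them and its error is at least $2^{-s}>\epsilon$. The same holds for every variable, so $k=s$ variables are needed. This agrees with the conjecture, and it carries a warning: $1/\epsilon=2^{s+2}$ is exponential in $r$. So a bound $r^{O(d)}$ cannot be reached by an estimate that contains a fixed positive power of $1/\epsilon$. Logarithms of $1/\epsilon$ are affordable: here $\log_2(1/\epsilon)=s+2$.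

**The address function.** Let $d=m+1$ and $f(x,y)=y_x$ with $x\in\{\pm1\}^m$ and $y\in\{\pm1\}^{\{\pm1\}^m}$. Since $f=\sum_a\mathbf 1[x=a]\,y_a$, this is a degree-$d$ PTF. Each $x_i$ has influence $\frac12$, because $y_x$ and $y_{x^{\oplus i}}$ are independent bits, and $y_a$ has influence $\Pr[x=a]=2^{-m}$. So $I=\frac m2+1$. Let $\epsilon=\frac18$. If $g$ ignores $y_a$, then on the event $x=a$ it errs with conditional probability exactly $\frac12$, which costs $2^{-m-1}$. These events are disjoint, so at most $\frac18\cdot2^{m+1}=\frac14 2^m$ of the $y_a$ can be ignored, and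
$$k\ge\tfrac34\,2^m=\tfrac38\,2^d .$$
Here $r=4m+8$, so for Boolean functions without a degree bound no polynomial in $I/\epsilon$ can suffice. Any proof of the conjecture must use the polynomial $p$.

## 4. Fourier truncation and the level $I/\epsilon$

The first thing to try is the choice $J=\{i:\operatorname{Inf}_i\ge\tau\}$, which has $|J|\le I/\tau$, together with Fourier analysis. We need one classical inequality. For $0\le a\le1$ let $T_ag=\sum_Sa^{|S|}\hat g(S)\chi_S$, and let $\|g\|_p=(\mathbb E|g|^p)^{1/p}$.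

**Fact A (Bonami–Beckner hypercontractive inequality).** For $0\le\rho\le1$ and $g:\{-1,1\}^n\to\mathbb R$,
$$\sum_S\rho^{|S|}\hat g(S)^2=\|T_{\sqrt\rho}\,g\|_2^2\le\|g\|_{1+\rho}^2 .$$
If $g$ takes values in $\{-1,0,1\}$ and $\mathbb E|g|=\sigma$, the right side is $\sigma^{2/(1+\rho)}$.

*Example.* For $g=\frac{1+x_1}2$, $\sigma=\frac12$, the inequality reads $\frac{1+\rho}4\le2^{-2/(1+\rho)}$. There is equality at $\rho=0$ and $\rho=1$; at $\rho=\frac12$ it says $0.375\le2^{-4/3}\approx0.397$.

Where $\operatorname{sign}f^J$ differs from $f$, we have $|f-f^J|\ge1$. Hence $\Delta_J\le\mathbb E(f-f^J)^2=\sum_{S\not\subseteq J}\hat f(S)^2$. Split this sum at a level $k$. The high part is at most $\sum_{|S|>k}\hat f(S)^2\le I/k$, and for this to be at most $\epsilon$ we take $k\ge I/\epsilon=r$. For the low part, apply Fact A to $b_i$ from (1): for $0<\rho<1$,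
$$\sum_{S\ni i,\,|S|\le k}\hat f(S)^2\le\rho^{-k}\sum_{S\ni i}\rho^{|S|-1}\hat f(S)^2\le\rho^{-k}\operatorname{Inf}_i^{2/(1+\rho)} .$$
Summing over $i\notin J$, the low part is at most $\rho^{-k}\,\tau^{\frac{1-\rho}{1+\rho}}\,I$. To make this at most $\epsilon$ when $r\ge1$ we need $\tau^{\frac{1-\rho}{1+\rho}}\le\rho^k$, that is,
$$\ln\tfrac1\tau\ \ge\ k\,\frac{1+\rho}{1-\rho}\,\ln\tfrac1\rho\ \ge\ k(1+\rho)\ \ge\ k\ \ge\ r,$$
because $\ln\frac1\rho\ge1-\rho$. Whatever $\rho$ we choose, the bound $|J|\le I/\tau$ is then no better than $Ie^{r}$, which is exponential in $r$.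

The argument stops at the factor $\rho^{-k}$: hypercontractivity was applied to a noisy version of $b_i$, and removing the noise up to level $k\approx I/\epsilon$ costs an exponential factor. The polynomial $p$ was never used, so by the address function no repair of this argument alone can work. In the proof below hypercontractivity is used at a small $\rho$, and there is no noise to remove.

## 5. Swapping coordinates against a predictor that knows few bits

Keep $J=\{i:\operatorname{Inf}_i\ge\tau\}$. A second direct attempt is to resample: take a uniform $z$ and replace its coordinates outside $J$ one by one by those of an independent $z'$. One replacement changes $f$ with probability $\frac12\operatorname{Inf}_i$, so the total change is at most $\frac12\sum_{i\notin J}\operatorname{Inf}_i$. This can be of order $I$, and it is useless once it exceeds $1$. We would like $\sum_{i\notin J}\operatorname{Inf}_i^2\le\tau I$ instead, which can be made small with only polynomial cost.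

Information theory offers a way to produce squares. Suppose there is a random variable $W$ that carries at most $b$ bits about $z$, and a predictor $\Psi$, computed from $W$, that agrees with $f(z)$ except with small probability. Follow the correlation $\mathbb E[f\cdot\Psi]$, rather than $f$, while swapping. Replacing $z_i$ by $z_i'$ changes it only to the extent that $W$ reveals $z_i$: the change should be about $|\beta_i|\operatorname{Inf}_i$, where $\beta_i$ is the conditional bias of $z_i$ given $W$. A variable carrying $b$ bits satisfies $\sum_i\mathbb E\beta_i^2\le(2\ln2)\,b$, so Cauchy–Schwarz bounds the total change by $\sqrt{(2\ln2)\,b}\cdot\sqrt{\tau I}$.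

Two things are needed to make this a proof.

*Where $W$ comes from.* This is where the degree enters. Group the $n$ coordinates at random into $K$ blocks and multiply each block of $z$ by a sign. As a function of the $K$ block signs $u$, the polynomial $p$ has degree at most $d$ in $K$ variables, whatever $z$ is. So $f$ evaluated at $N$ choices of block signs shows at most about $N^{D}$ patterns, where $D\le\sum_{j\le d}\binom Kj$. These $N$ bits contain only about $D\log N$ bits of entropy, so for large $N$ a typical one of them is nearly determined by the other $N-1$. Let $W$ be those $N-1$ values.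

*Why the change should be $|\beta_i|\operatorname{Inf}_i$.* The bias $\beta_i$ and the event that $i$ is sensitive both depend on $z$ and may be correlated. However, the block signs $u^0$ of the value being predicted are not used by $W$, so we may average the sensitivity over $u^0$. Then $\operatorname{Inf}_i^2$ is replaced by the second moment of this average.

**Definition D6 (block signs and averaged sensitivity).** For $\pi:[n]\to[K]$, $x\in\{\pm1\}^n$, $u\in\{\pm1\}^K$ let $(x\circ u)_j=x_ju_{\pi(j)}$, and let $c_i(\pi,x)=\mathbb E_u\,s_i(x\circ u)$.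

*Example.* For $n=4$, $K=2$, $\pi=(1,1,2,2)$ we have $x\circ u=(x_1u_1,x_2u_1,x_3u_2,x_4u_2)$. For $\mathrm{Maj}_3$, $s_1(x)=\mathbf 1[x_2\ne x_3]$. If $\pi(2)=\pi(3)$ then $c_1=s_1$ and $\mathbb E_x c_1^2=\frac12$; otherwise $c_1=\frac12$. For uniform $\pi$ the first case has probability $\frac1K$, so $\mathbb E_{\pi,x}\,c_1^2=\frac14+\frac1{4K}$. As $K$ grows this tends to $\operatorname{Inf}_1^2=\frac14$.

In general $\mathbb E\,c_i^2\ge(\mathbb E\,c_i)^2=\operatorname{Inf}_i^2$, and $K$ must be neither too small nor too large. For $K=1$ we have $x\circ u=\pm x$ and $c_i\ge\frac12s_i$, so $\sum_{i\notin J}\mathbb E\,c_i^2\ge\frac14\sum_{i\notin J}\operatorname{Inf}_i$, and nothing is gained. For large $K$ the second moments approach $\operatorname{Inf}_i^2$, but $D\approx(K/d)^d$ grows and enters the final bound.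

## 6. Entropy and sign patterns

All random variables below take finitely many values, and entropies are in bits. $H(X)$ is entropy, $H(X\mid Y)$ conditional entropy, and $h_2(q)=-q\log_2q-(1-q)\log_2(1-q)$. We use that conditioning does not increase entropy, the chain rule $H(X_1,\dots,X_m\mid Z)=\sum_lH(X_l\mid X_1,\dots,X_{l-1},Z)$, and that $H(X\mid Y)\le\log_2M$ if $X$ takes at most $M$ values for each value of $Y$. Conditional mutual information is
$$\operatorname{MI}(X;W\mid Z)=H(X\mid Z)-H(X\mid W,Z)=H(W\mid Z)-H(W\mid X,Z)\le H(W\mid Z),$$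
and it satisfies $\operatorname{MI}(X_1,\dots,X_m;W\mid Z)=\sum_l\operatorname{MI}(X_l;W\mid Z,X_1,\dots,X_{l-1})$.

*Example.* Let $x_1,x_2$ be independent uniform bits and $W=x_1x_2$. Then $\operatorname{MI}(x_1;W)=0$ and $\operatorname{MI}(x_2;W\mid x_1)=1$. The biases are $\mathbb E[x_1\mid W]=0$ and $\mathbb E[x_2\mid W,x_1]=\pm1$; their squares sum to $1\le2\ln2$.

**Fact B.** (i) $\min(q,1-q)\le\frac12h_2(q)$ for $0\le q\le1$. (ii) $1-h_2\bigl(\frac{1+\beta}2\bigr)\ge\frac{\beta^2}{2\ln2}$ for $-1\le\beta\le1$.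

*Proof.* (i) By symmetry let $q\le\frac12$. Since $h_2$ is concave with $h_2(0)=0$ and $h_2(\frac12)=1$, we have $h_2(q)\ge2q$. (ii) The left side equals $\varphi(\beta)/\ln2$ with $\varphi(\beta)=\frac12[(1+\beta)\ln(1+\beta)+(1-\beta)\ln(1-\beta)]$. Here $\varphi(0)=\varphi'(0)=0$ and $\varphi''(\beta)=\frac1{1-\beta^2}\ge1$ on $(-1,1)$, so $\varphi(\beta)\ge\beta^2/2$ there, and at $\beta=\pm1$ by continuity. $\square$

Let $S(N,D)=\sum_{j\le D}\binom Nj$. For $N\ge D\ge1$,
$$\Bigl(\frac DN\Bigr)^DS(N,D)\le\sum_{j\le D}\binom Nj\Bigl(\frac DN\Bigr)^j\le\Bigl(1+\frac DN\Bigr)^N\le e^D,\quad\text{so}\quad S(N,D)\le\Bigl(\frac{eN}D\Bigr)^D. \tag{4}$$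

A family of $\pm1$-valued functions *shatters* a set of points if its restrictions to that set give all sign patterns. The Sauer–Shelah lemma says that a family on $N$ points that shatters no $D+1$ of them has at most $S(N,D)$ members.

**Fact C (few sign patterns).** Let $P$ be a linear space of dimension $D$ of real functions on a finite set, and let $\omega_1,\dots,\omega_N$ be points of the set, repetitions allowed. Then the vectors $(\operatorname{sign}q(\omega_1),\dots,\operatorname{sign}q(\omega_N))$, over those $q\in P$ that vanish at none of the points, number at most $S(N,D)$.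

*Proof.* Repeated points add no new patterns and $S(\cdot,D)$ is nondecreasing, so let the points be distinct. By Sauer–Shelah it suffices that no $D+1$ of them, say $v_0,\dots,v_D$, are shattered. The evaluation map $P\to\mathbb R^{D+1}$, $q\mapsto(q(v_0),\dots,q(v_D))$, is not onto, so some $\lambda\neq0$ satisfies $\sum_j\lambda_jq(v_j)=0$ for all $q\in P$. If the points were shattered, some $q$ nonvanishing at all $v_j$ would have $\operatorname{sign}q(v_j)=\operatorname{sign}\lambda_j$ wherever $\lambda_j\ne0$. Then the sum is $\sum_j|\lambda_j||q(v_j)|>0$, a contradiction. $\square$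

*Example.* The affine functions on $\mathbb R$ form a space of dimension $2$. At three points of the line their signs show the $6$ patterns with at most one sign change, and $S(3,2)=7$.

## 7. The master inequality

**Proposition 4.** Let $f=\operatorname{sign}(p)$ be a degree-$d$ PTF, $K,N\ge1$ and $D=\sum_{j\le\min(d,K)}\binom Kj$. For every $J\subseteq[n]$,
$$2\Delta_J\le\frac{\log_2S(N,D)}N+\sqrt{2\ln S(N,D)\cdot\Gamma},\qquad\Gamma=\sum_{i\notin J}\mathbb E_{\pi,x}[c_i(\pi,x)^2], \tag{5}$$
with $\pi:[n]\to[K]$ and $x\in\{\pm1\}^n$ uniform and independent.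

*Proof.* Let $z,z'\in\{\pm1\}^n$, $\pi:[n]\to[K]$ and $u^0,\dots,u^{N-1}\in\{\pm1\}^K$ be uniform and independent. Put
$$Y_\nu=f(z\circ u^\nu),\qquad W=(Y_1,\dots,Y_{N-1}),\qquad G=(\pi,u^1,\dots,u^{N-1}).$$

**Step 1: a predictor for $Y_0$ from $N-1$ other values.** This step builds $\Psi$ and bounds its error and the entropy of $W$.

Fix $\pi,u^0,\dots,u^{N-1}$. For each $z$, substitute $z_ju_{\pi(j)}$ for the $j$-th variable of $p$ and reduce by $u_k^2=1$. The function $u\mapsto p(z\circ u)$ on $\{\pm1\}^K$ is thus a multilinear polynomial of degree at most $\min(d,K)$. All these functions lie in one linear space of dimension $D$, which does not depend on $z$, and they vanish nowhere. By Fact C the vector $(Y_0,\dots,Y_{N-1})$ takes at most $S(N,D)$ values as $z$ varies, and so does $W$, which is a part of it. Hence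
$$H(Y_0,\dots,Y_{N-1}\mid\pi,u^0,\dots,u^{N-1})\le\log_2S(N,D),\qquad H(W\mid G)\le\log_2S(N,D). \tag{6}$$
For the second bound note that, for fixed $G$, the value of $W$ is determined by $z$ alone.

Expand the first entropy by the chain rule. Each term is the entropy of some $Y_\nu$ given $\pi$, all the $u$'s, and some of the other $Y$'s. Conditioning on all the other $Y$'s can only lower it. The joint law is unchanged when the indices $\nu$ are permuted, so each lowered term equals
$$h:=H(Y_0\mid W,G,u^0),\qquad\text{and therefore}\qquad N\,h\le\log_2S(N,D). \tag{7}$$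

Let $\Psi=\Psi(W,G,u^0)\in\{\pm1\}$ be the more likely value of $Y_0$ given $(W,G,u^0)$. If $q=\Pr[Y_0=1\mid W,G,u^0]$, then by Fact B(i) $\Pr[\Psi\ne Y_0]=\mathbb E\min(q,1-q)\le\frac12\mathbb E\,h_2(q)=\frac h2$, that is,
$$\mathbb E[f(z\circ u^0)\,\Psi]\ge1-h. \tag{8}$$

**Step 2: swap the coordinates outside $J$.** This step compares (8) with what a function of the variables in $J$ can achieve.

Let $[n]\setminus J=\{i_1,\dots,i_m\}$, and let $z^{(l)}$ take the coordinates in $J\cup\{i_1,\dots,i_l\}$ from $z$ and the others from $z'$. Then $z^{(m)}=z$. Given $(z,G,u^0)$, the value $\Psi$ is determined while $z'$ is still uniform. The point $z^{(0)}\circ u^0$ has $J$-part $(z\circ u^0)_J$, and its other coordinates $z'_ju^0_{\pi(j)}$ are independent uniform bits. So $\mathbb E[f(z^{(0)}\circ u^0)\mid z,G,u^0]=f^J((z\circ u^0)_J)$, and since $z\circ u^0$ is uniform,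
$$\mathbb E[f(z^{(0)}\circ u^0)\,\Psi]\le\mathbb E|f^J|=1-2\Delta_J .$$
Subtracting this from (8) and telescoping,
$$2\Delta_J\le h+\sum_{l=1}^m\delta_l,\qquad\delta_l=\mathbb E\bigl[\bigl(f(z^{(l)}\circ u^0)-f(z^{(l-1)}\circ u^0)\bigr)\Psi\bigr]. \tag{9}$$

**Step 3: one swap costs bias times averaged sensitivity.** This step makes the heuristic "$|\beta_i|\operatorname{Inf}_i$" precise.

Fix $l$, write $i=i_l$, and write $z_{<l}=(z_{i_1},\dots,z_{i_{l-1}})$ and $z'_{>l}=(z'_{i_{l+1}},\dots,z'_{i_m})$. The points $z^{(l)}$ and $z^{(l-1)}$ differ at most in coordinate $i$, where they have $z_i$ and $z_i'$. By (1), the inner difference in (9) equals $(z_i-z_i')\,u^0_{\pi(i)}\,b_i(z^{(l)}\circ u^0)$.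

Condition on $\mathcal F=(G,u^0,W,z_J,z_{<l},z'_{>l})$. This determines $\Psi$ and $u^0_{\pi(i)}$. It also determines $b_i(z^{(l)}\circ u^0)$, since $b_i$ ignores coordinate $i$ and the other coordinates of $z^{(l)}$ are listed in $\mathcal F$. The bit $z'_i$ is independent of $\mathcal F$, so $\mathbb E[z_i'\mid\mathcal F]=0$. Since $(z',u^0)$ is independent of $(z,G)$, and $W$ is a function of $(z,G)$, the entries $u^0$ and $z'_{>l}$ of $\mathcal F$ say nothing further about $z_i$:
$$\mathbb E[z_i\mid\mathcal F]=\beta_l:=\mathbb E[z_i\mid G,W,z_J,z_{<l}] .$$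
As $|b_i|=s_i$, it follows that $\delta_l\le\mathbb E\bigl[|\beta_l|\,s_i(z^{(l)}\circ u^0)\bigr]$.

Now average the second factor. Because $s_i$ ignores coordinate $i$, $s_i(z^{(l)}\circ u^0)$ is a function of $\pi,z_J,z_{<l}$ and of $z'_{>l},u^0$, and the pair $(z'_{>l},u^0)$ is independent of $(z,G,W)$. So its conditional expectation given $(G,W,z_J,z_{<l})$ is just the average over $z'_{>l}$ and $u^0$, and averaging over $u^0$ turns $s_i$ into $c_i$. Since $\beta_l$ is a function of $(G,W,z_J,z_{<l})$,
$$\delta_l\le\mathbb E[|\beta_l|\,e_l],\qquad e_l=\mathbb E[c_i(\pi,z^{(l)})\mid\pi,z_J,z_{<l}] .$$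
By Jensen, $\mathbb E\,e_l^2\le\mathbb E[c_i(\pi,z^{(l)})^2]=\mathbb E_{\pi,x}[c_i(\pi,x)^2]$, because $z^{(l)}$ is uniform and independent of $\pi$. Cauchy–Schwarz for each expectation and then for the sum over $l$ gives
$$\sum_l\delta_l\le\sum_l\sqrt{\mathbb E\beta_l^2}\sqrt{\mathbb E\,e_l^2}\le\sqrt{\sum_l\mathbb E\beta_l^2}\ \sqrt\Gamma. \tag{10}$$

**Step 4: the biases are small in total.** This step bounds $\sum_l\mathbb E\beta_l^2$ by the number of bits in $W$.

Since $z$ is uniform and independent of $G$, given $(G,z_J,z_{<l})$ the bit $z_{i_l}$ is uniform; given $W$ as well, it equals $1$ with probability $\frac{1+\beta_l}2$. By Fact B(ii),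
$$\operatorname{MI}(z_{i_l};W\mid G,z_J,z_{<l})=1-\mathbb E\,h_2\Bigl(\frac{1+\beta_l}2\Bigr)\ge\frac{\mathbb E\beta_l^2}{2\ln2}.$$
Sum over $l$, using the chain rule and (6):
$$\sum_l\frac{\mathbb E\beta_l^2}{2\ln2}\le\operatorname{MI}(z_{J^c};W\mid G,z_J)\le H(W\mid G,z_J)\le H(W\mid G)\le\log_2S(N,D).$$
Hence $\sum_l\mathbb E\beta_l^2\le2\ln S(N,D)$. Combining this with (7), (9) and (10) gives (5). $\square$

## 8. Hypercontractivity at $\rho\approx K^{-1/2}$

**Lemma 5.** Let $0<\tau<1$, $t=\ln(1/\tau)$ and $J=\{i:\operatorname{Inf}_i\ge\tau\}$. Then $\Gamma\le2I\tau\,e^{2t^2/K}$.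

*Proof.* Fix $i\notin J$ and put $\sigma=\operatorname{Inf}_i<\tau$.

**Step 1: write the second moment as a noise correlation.** The aim is to bring in the Fourier coefficients of $s_i$. Take independent uniform $u,u'\in\{\pm1\}^K$. For fixed $\pi,u$ the map $x\mapsto x\circ u$ is a bijection of the cube, and $x\circ u'=(x\circ u)\circ(uu')$ with the coordinatewise product $uu'$. So, with $w=uu'$, which is uniform in $\{\pm1\}^K$,
$$\mathbb E_{\pi,x}c_i^2=\mathbb E_{\pi,x,u,u'}\,s_i(x\circ u)\,s_i(x\circ u')=\mathbb E_w\,\mathbb E_{\pi,x}\,s_i(x)\,s_i(x\circ w).$$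
Given $w$, the signs $w_{\pi(j)}$, $j\in[n]$, are i.i.d. with mean $\bar w=\frac1K\sum_kw_k$, since the $\pi(j)$ are i.i.d. uniform in $[K]$. Expanding both factors in characters, only equal index sets survive $\mathbb E_x$, so
$$\mathbb E_{\pi,x}\,s_i(x)\,s_i(x\circ w)=\sum_S\hat s_i(S)^2\,\mathbb E_\pi\prod_{j\in S}w_{\pi(j)}=\sum_S\hat s_i(S)^2\,\bar w^{|S|}.$$

**Step 2: apply hypercontractivity for a fixed $w$.** The aim is a bound close to $\sigma\tau$. With $\rho=|\bar w|$, Fact A for the $0/1$-valued $s_i$ gives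
$$\sum_S\hat s_i(S)^2\bar w^{|S|}\le\sum_S\hat s_i(S)^2\rho^{|S|}\le\sigma^{2/(1+\rho)}=\sigma\cdot\sigma^{\frac{1-\rho}{1+\rho}}\le\sigma\,\tau^{\frac{1-\rho}{1+\rho}}=\sigma\tau\cdot\tau^{-\frac{2\rho}{1+\rho}}\le\sigma\tau\,e^{2t\rho}.$$

**Step 3: average over $w$.** The aim is to use that $\rho$ is typically of order $K^{-1/2}$. We have
$$\mathbb E_w\,e^{2t|\bar w|}\le\mathbb E_w\,e^{2t\bar w}+\mathbb E_w\,e^{-2t\bar w}=2\cosh(2t/K)^K\le2e^{2t^2/K},$$
since $\cosh y\le e^{y^2/2}$. So $\mathbb E_{\pi,x}c_i^2\le2\sigma\tau e^{2t^2/K}$. Sum over $i\notin J$, using $\sum_{i\notin J}\operatorname{Inf}_i\le I$. $\square$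

*Check on the example.* For $\mathrm{Maj}_3$, $s_1=\frac12-\frac12x_2x_3$, so Step 1 gives $\frac14+\frac14\mathbb E\,\bar w^2=\frac14+\frac1{4K}$, as computed in Section 5.

## 9. Balancing $K$, $\tau$ and $N$: proof of Theorem 1

Two considerations fix the parameters.

First, how large must $K$ be? We need $e^{2t^2/K}$ under control. Making it bounded would mean $K$ of order $t^2$, and this is too much. Indeed $\tau$ will be smaller than $1/D$, so $t\ge\ln D\ge\ln\binom Kd\ge d\ln(K/d)$. If $K\ge2t^2$ and $K\ge ed$, then $K\ge2d^2$ and $D\ge(K/d)^d\ge(2d)^d$. A factor $D$ in $|J|$ would then not be bounded by $r^{O(d)}$ when $r$ stays bounded. Instead we allow $e^{2t^2/K}$ to be as large as a small power $\tau^{-\gamma}$, for which $K\ge2t/\gamma$ is enough.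

Second, how small must $\gamma$ be? The condition on $\tau$ will read $\tau^{1-\gamma}=\epsilon/(12DLr)$. With $\gamma=0$ we would get $I/\tau=12DLr^2$, since $I=r\epsilon$ cancels the factor $1/\epsilon$. With a constant $\gamma>0$ a positive power of $1/\epsilon$ would be left, which the conjunction in Section 3 forbids. So $\gamma$ must be small enough that $(1/\epsilon)^{\gamma/(1-\gamma)}\le e^{O(d)}$.

*Proof of Theorem 1.* Let $M=\ln\frac{12Lr}\epsilon>0$, so $\theta=1+M/d\ge1$ and $M=(\theta-1)d\le\theta d$. Set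
$$\gamma=\frac1{2\theta}\le\frac12,\qquad K=\lceil62\,\theta^2d\rceil,\qquad D=\sum_{j\le d}\binom Kj,\qquad\tau=\Bigl(\frac{\epsilon^2}{12DLI}\Bigr)^{1/(1-\gamma)}=\Bigl(\frac\epsilon{12DLr}\Bigr)^{1/(1-\gamma)},$$
and $t=\ln(1/\tau)$, $J=\{i:\operatorname{Inf}_i\ge\tau\}$. The two forms of $\tau$ agree because $I=r\epsilon$, and $\tau<1$. Since $K\ge d$, this $D$ is the one in Proposition 4.

**Step 1: bound $D$.** We need $D$ in terms of $\theta$ and $d$. Let $\kappa=K/d$; then $62\theta^2\le\kappa\le62\theta^2+\frac1d\le63\theta^2$. By Vandermonde's identity and (4),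
$$D\le\sum_{j\le d}\binom Kj\binom d{d-j}=\binom{K+d}d\le\Bigl(\frac{e(K+d)}d\Bigr)^d=(e(1+\kappa))^d\le(174\,\theta^2)^d, \tag{11}$$
because $1+\kappa\le64\theta^2$ and $64e<174$.

**Step 2: check $K\ge2t/\gamma$.** This is what makes Lemma 5 give a clean bound. Since $1-\gamma\ge\frac12$,
$$t=\frac{M+\ln D}{1-\gamma}\le2(M+\ln D),\qquad\frac{2t}\gamma=4\theta t\le8\theta d\,\bigl(\theta+1+\ln(1+\kappa)\bigr),$$
using $M\le\theta d$ and $\ln D\le d(1+\ln(1+\kappa))$ from (11). The logarithm lies below its tangent at $16\theta$, so $\ln(1+\kappa)\le\ln(16\theta)-1+\frac{1+\kappa}{16\theta}$, and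
$$\frac{2t}{\gamma d}\le8\theta^2+8\theta\ln(16\theta)+\frac{1+\kappa}2 .$$
The right side is at most $\kappa=K/d$ as soon as $\frac\kappa2\ge8\theta^2+8\theta\ln(16\theta)+\frac12$. Since $\ln16<2.773$ and $\ln\theta\le\theta-1$, we have $\ln(16\theta)\le1.773+\theta\le2.78\,\theta$. So the required lower bound is at most $(8+22.24+0.5)\theta^2\le31\theta^2\le\frac\kappa2$. The claim holds.

Hence $2t^2/K\le\gamma t$ and $e^{2t^2/K}\le e^{\gamma t}=\tau^{-\gamma}$, and Lemma 5 gives
$$\Gamma\le2I\tau^{1-\gamma}. \tag{12}$$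

**Step 3: choose $N$.** We want the first term in (5) to be at most $\epsilon$ with $\ln S(N,D)$ still of order $DL$. Let $a=4L/\epsilon$ and $N=\lceil aD\rceil$, so $N\ge D$ and, by (4), $\log_2S(N,D)\le D\log_2(eN/D)$. The function $y\mapsto\log_2(ey)/y$ is nonincreasing on $[1,\infty)$, since $\frac{d}{dy}\frac{1+\ln y}y=-\frac{\ln y}{y^2}$, and $N/D\ge a$. Moreover $\log_2L\le L-1$ for $L\ge2$, so
$$\log_2(ea)=\log_2e+L+\log_2L\le2L+\tfrac12\le3L .$$
Therefore
$$\frac{\log_2S(N,D)}N\le\frac{\log_2(ea)}a\le\frac{3L}{4L/\epsilon}\le\epsilon .$$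
Also $N\le2aD$, so
$$\ln S(N,D)\le D\ln(2ea)=D\,(\ln2)\bigl(1+\log_2(ea)\bigr)\le D\,(\ln2)(1+3L)\le3DL,$$
the last inequality because $\ln2\,(1+3L)\le0.7+2.1L\le3L$ for $L\ge3$.

**Step 4: conclude closeness.** Insert Step 3 and (12) in Proposition 4:
$$2\Delta_J\le\epsilon+\sqrt{6DL\cdot2I\tau^{1-\gamma}}=\epsilon+\sqrt{12DLI\,\tau^{1-\gamma}}=2\epsilon,$$
by the choice of $\tau$. So $\Delta_J\le\epsilon$.

**Step 5: count $J$.** Since $|J|\,\tau\le\sum_i\operatorname{Inf}_i=I$,
$$|J|\le\frac I\tau=I\cdot\frac{12DLr}\epsilon\cdot\Bigl(\frac{12DLr}\epsilon\Bigr)^{\gamma/(1-\gamma)}=12DLr^2\Bigl(\frac{12DLr}\epsilon\Bigr)^{\gamma/(1-\gamma)} .$$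
Here $\frac\gamma{1-\gamma}\le2\gamma=\frac1\theta$. Moreover $\bigl(\frac{12Lr}\epsilon\bigr)^{1/\theta}=e^{M/\theta}\le e^d$ and $D^{1/\theta}\le D$. With (11),
$$|J|\le\frac I\tau\le12\,e^dD^2Lr^2\le12\,r^2L\,(e\cdot174^2\,\theta^4)^d\le12\,r^2L\,(17\theta)^{4d}, \tag{13}$$
because $e\cdot174^2<82300<83521=17^4$. For the second form in (3), note
$$\theta=1+\frac{\ln(1/\epsilon)+\ln(12Lr)}d\le\Bigl(1+\frac{\ln(1/\epsilon)}d\Bigr)\Bigl(1+\frac{\ln(12Lr)}d\Bigr),\qquad\Bigl(1+\frac{\ln(12Lr)}d\Bigr)^{4d}\le(12Lr)^4,$$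
and $12r^2L\le(12Lr)^2$. Likewise $(1+\frac{\ln(1/\epsilon)}d)^{4d}\le e^{4\ln(1/\epsilon)}=\epsilon^{-4}$. $\square$

**Remark (an influential variable).** If all $\operatorname{Inf}_i<\tau$, then $J=\emptyset$ and $f$ is $\epsilon$-close to a constant. A function that is not $\epsilon$-close to a constant has $r>2$ by Section 3, so Theorem 1 applies to it. Hence every degree-$d$ PTF not $\epsilon$-close to a constant has a variable of influence at least $\tau$, and $\tau\ge I/B$ with $B=12r^2L(17\theta)^{4d}$ by (13).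

## 10. Edge isoperimetry and the exponent $63d$

Theorem 1 still contains $L$ and $\ln(1/\epsilon)$, while Conjecture 1 allows only powers of $r$. The missing link is that $r\ge\log_2(1/\epsilon)$ unless $f$ is nearly constant. It follows from the edge-isoperimetric inequality on the cube (Harper; see O'Donnell, *Analysis of Boolean Functions*, Thm 2.39).

**Fact D.** If $q=\min(\Pr[f=1],\Pr[f=-1])>0$, then $I\ge2q\log_2(1/q)$.

*Proof.* Let $A$ be the set where $f$ takes the value of probability $q$, and let $X$ be uniform on $A$. Then $H(X)=\log_2|A|=n-\log_2(1/q)$. By the chain rule and since conditioning reduces entropy, $H(X)\ge\sum_iH(X_i\mid X_j,\,j\ne i)$. Given the other coordinates, $X_i$ is a uniform bit if both points of the edge lie in $A$ and is determined otherwise, so the $i$-th term is $1-\Pr[s_i(X)=1]$. Hence $\mathbb E\sum_is_i(X)\ge\log_2(1/q)$. Each edge on which $f$ changes has exactly one end in $A$, so $I=2q\,\mathbb E\sum_is_i(X)$. $\square$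

*Proof of Corollary 2.* If $q\le\epsilon$, a constant works and $k=0$. So assume $q>\epsilon$. Then $I\ge2q>2\epsilon$, so $r>2$.

**Step 1: bound $\log(1/\epsilon)$ by $r$.** The function $2q\log_2(1/q)$ is concave, so on $[\epsilon,\frac12]$ it is at least the smaller of its two end values, $2\epsilon\log_2\frac1\epsilon$ and $1$. By Fact D,
$$r\ge\min\bigl(2\log_2\tfrac1\epsilon,\ \tfrac1\epsilon\bigr)\ge\log_2\tfrac1\epsilon .$$
So $L=2+\log_2\frac1\epsilon\le2+r\le2r$ and $\ln\frac1\epsilon\le r$.

**Step 2: absorb everything into a power of $r$.** Theorem 1 gives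
$$k\le(24r^2)^6\cdot17^{4d}\Bigl(1+\frac{\ln(1/\epsilon)}d\Bigr)^{4d}\le(24r^2)^6\cdot17^{4d}\,(1+r)^{4d}. \tag{14}$$
For $r\ge2$ we have $24\le r^{4.59}$, since $\log_2 24<4.585$, and $17^4\le r^{16.4}$, since $4\log_217<16.36$. Also $1+r\le r^{1.59}$, since $\ln(1+r)/\ln r$ is decreasing (because $r\ln r<(1+r)\ln(1+r)$) and equals $\log_23<1.585$ at $r=2$. So
$$k\le r^{39.6+16.4d+6.4d}\le r^{63d},$$
because $39.6\le40.2\,d$. $\square$

**The stronger form.** If $q\le\epsilon$, take $k=0$. Otherwise use the first bound in (14) and put $x=\ln(1/\epsilon)/d$. Then $(24r^2)^6\le r^{39.6}$, and $17(1+x)\le(2+x)^{5.09}$ since $17\le2^{4.09}$. So $k\le r^{39.6}(2+x)^{20.4d}$, which is $(I/\epsilon)^{O(1)}\bigl(2+\frac{\log(1/\epsilon)}d\bigr)^{O(d)}$. Finally $(2+x)^d\le2^de^{xd/2}=2^d\epsilon^{-1/2}$, so this bound is at most $2^{O(d)}\operatorname{poly}(\log\frac1\epsilon,I/\epsilon,1/\epsilon)$.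

## 11. Replacing the junta by a restriction of $f$

*Proof of Corollary 3.* The best function of $x_J$ need not be a PTF of degree $d$. We therefore fix the variables outside $J$ instead, at the price of a factor $2$ in the error.

If $r\le2$, then $q\le\epsilon$ by Section 3, and the constant equal to the more likely value is $\epsilon$-close to $f$; it is the restriction of $f$ obtained by fixing all variables at a point where $f$ has that value.

Let $r>2$. Apply the proof of Corollary 2 with $\epsilon/2$ in place of $\epsilon$, so that $r$ becomes $2r$. It gives $J$ with $\Delta_J\le\epsilon/2$ and $|J|\le(2r)^{63d}\le r^{126d}$, where $J=\emptyset$ if $q\le\epsilon/2$. Let $y\in\{\pm1\}^{J^c}$ be uniform and independent of $x$. Given $x_J$, the values $f(x)$ and $f(x_J,y)$ are independent, and each equals $1$ with probability $q_J$. By (2),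
$$\mathbb E_y\Pr_x[f(x)\ne f(x_J,y)]=\mathbb E_{x_J}[2q_J(1-q_J)]\le2\,\mathbb E\min(q_J,1-q_J)=2\Delta_J\le\epsilon .$$
So for some fixed $y$ the restriction $x\mapsto f(x_J,y)$, a degree-$d$ PTF in the variables $x_J$, is $\epsilon$-close to $f$. $\square$

## 12. Lower bounds from hidden selector bits

The address function gave a factor $2^{\Omega(d)}$ at constant $\epsilon$. Using rare addresses instead, we can force the exponent $\Omega(d)$.

**Proposition 6.** Let $d\ge2$, $m=d-1$ and let $s\ge\max(m^2,16)$ be an integer. There are a degree-$d$ PTF $f$ and an $\epsilon\in(0,\frac12)$ with $\operatorname{Inf}(f)/\epsilon=8(s+1)$ and $s\ge\log_2(1/\epsilon)-3$ such that every $k$-junta $\epsilon$-close to $f$ has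
$$k\ge\tfrac34\tbinom sm\ge\tfrac34(s/m)^m\ge\tfrac34\,(\operatorname{Inf}(f)/\epsilon)^{d/8}.$$

*Proof.* **Step 1: the function.** We want an address that is a set of size $m$, recognized by a polynomial of degree $d$. Take bits $v\in\{0,1\}^s$, which are affine images of $\pm1$ bits, and $y_B\in\{\pm1\}$ for every $m$-element $B\subseteq[s]$. With $|v|=\sum_jv_j$ let
$$f=\operatorname{sign}\Bigl(\sum_By_B\prod_{j\in B}v_j-\bigl(\tbinom sm+1\bigr)(|v|-m)^2\Bigr).$$
The degree is at most $\max(m+1,2)=d$. If $|v|=m$ and $v$ has support $B$, the square vanishes and only the product for $B$ survives, so $f=y_B$. If $|v|\ne m$, the square is at least $1$ and the sum is at most $\binom sm$, so $f=-1$.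

**Step 2: influence and $\epsilon$.** We compute $r$. First, $\delta:=\Pr[f=1]=\binom sm2^{-s-1}$. At an input with $f=1$, where $v=\mathbf 1_B$ and $y_B=1$, flipping any $v_j$ leaves the level $|v|=m$ and gives $-1$; flipping $y_B$ gives $-1$; flipping another $y_{B'}$ changes nothing. So exactly $s+1$ coordinates are sensitive there, and $\operatorname{Inf}(f)=2\delta(s+1)$. Take $\epsilon=\delta/4<\frac12$. Then $\operatorname{Inf}(f)/\epsilon=8(s+1)$ and $\log_2(1/\epsilon)=s+3-\log_2\binom sm\le s+3$.

**Step 3: ignored variables cost error.** If $g$ ignores $y_B$, then on the event $v=\mathbf 1_B$, of probability $2^{-s}$, where $f=y_B$, it errs with conditional probability exactly $\frac12$. These events are disjoint, so a $g$ that is $\epsilon$-close to $f$ ignores at most $\epsilon/2^{-s-1}=\frac14\binom sm$ of the $y_B$. Hence $k\ge\frac34\binom sm\ge\frac34(s/m)^m$.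

**Step 4: compare with $r$.** Since $m\le\sqrt s$, $(s/m)^m\ge s^{m/2}$. Since $8(s+1)\le s^2$ for $s\ge16$ and $m=d-1\ge d/2$,
$$s^{m/2}=(s^2)^{m/4}\ge(8(s+1))^{m/4}\ge(\operatorname{Inf}(f)/\epsilon)^{d/8}. \qquad\square$$

For each fixed $d\ge2$ we may let $s\to\infty$, so the exponent $O(d)$ in Conjecture 1 is optimal up to the constant.

The same example shows that a factor $(\log(1/\epsilon)/d)^{\Omega(d)}$, as in Theorem 1, is unavoidable. Suppose a bound of the form $k\le r^cF$ holds with a constant $c$. In the example $r=8(s+1)\le s^2$ and $s\le(s/m)^2$, so $r^c\le(s/m)^{4c}$ and $F\ge\frac34(s/m)^{m-4c}$. For $m\ge8c$ this is at least $\frac34(s/m)^{m/2}$, where $m/2\ge d/4$ and $s/m\ge(\log_2(1/\epsilon)-3)/d$.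

The factor $2^{\Omega(d)}$ is necessary at constant $\epsilon$ by the address function of Section 3, where $I=\frac m2+1$, $\epsilon=\frac18$ and $k\ge\frac38\,2^d$. A polynomial factor in $\operatorname{Inf}(f)$ and $1/\epsilon$ is necessary already for $d=1$, by the bound $\Omega(\operatorname{Inf}(f)^2+1/\epsilon^2)$ quoted in Section 2.
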